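\title{The alternating algorithm for subspaces whose sum is not closed}

\begin{abstract}
In a uniformly convex and uniformly smooth Banach space, the alternating algorithm for closed subspaces $M_1,\dots,M_r$ produces the best approximation from $M=M_1+\dots+M_r$ when $M$ is closed; in a Hilbert space it produces the best approximation from $\overline M$ with no hypothesis on $M$. We show that the closure hypothesis cannot be dropped in general: there are a uniformly convex and uniformly smooth space isomorphic to $\ell_2$, two closed subspaces with dense sum, and a starting point for which the iterates do not converge. The hypothesis can be dropped when the norm has power type $2$ for both convexity and smoothness, and among power types this condition is sharp.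
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are real. The moduli of convexity and of smoothness of a Banach space $X$ are
\begin{align*}
\delta_X(t)&=\inf\Big\{1-\Big\|\frac{u+v}{2}\Big\|:\ \|u\|=\|v\|=1,\ \|u-v\|\ge t\Big\}, && 0<t\le 2,\\
\rho_X(\tau)&=\sup\Big\{\tfrac12\big(\|x+y\|+\|x-y\|\big)-1:\ \|x\|=1,\ \|y\|=\tau\Big\}, && \tau>0 .
\end{align*}
The first measures how deep inside the unit ball the midpoint of a chord of length at least $t$ must lie; the second is the largest second difference of the norm, with increment of size $\tau$, at a point of the unit sphere. The space is \emph{uniformly convex} if $\delta_X(t)>0$ for all $t\in(0,2]$ and \emph{uniformly smooth} if $\rho_X(\tau)/\tau\to0$ as $\tau\to0$. It has \emph{convexity power type $p$} if $\delta_X(t)\ge ct^p$ for $0<t\le2$, and \emph{smoothness power type $q$} if $\rho_X(\tau)\le C\tau^q$ for $0<\tau\le1$, with constants $c,C>0$. Since $\rho_X(\tau)\le\tau$ always, the second condition need only be checked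 for small $\tau$. A Hilbert space has both power types equal to $2$: the parallelogram identity gives $\delta_X(t)\ge1-\sqrt{1-t^2/4}\ge t^2/8$ and $\rho_X(\tau)\le\sqrt{1+\tau^2}-1\le\tau^2/2$.

Let $X$ be uniformly convex and uniformly smooth. Every nonempty closed convex set $C\subset X$ is then a Chebyshev set: each $x\in X$ has a unique best approximation $P_Cx\in C$, characterized by $\|x-P_Cx\|\le\|x-y\|$ for all $y\in C$. For a closed linear subspace $N$, the residual $(I-P_N)x$ is the element of least norm in the coset $x+N$; this is the form in which we use the definition.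

Let $M_1,\dots,M_r$ be closed linear subspaces of $X$ and $M=M_1+\dots+M_r$. The \emph{alternating algorithm} tries to find the best approximation from the sum using only best approximations from the summands. Starting from $x_0=x$, it sets
\begin{equation}\label{eq:algo}
x_n=(I-P_{M_{j(n)}})\,x_{n-1},\qquad y_n=x-x_n\in M\qquad(n\ge1),
\end{equation}
where the index $j(n)\in\{1,\dots,r\}$ runs cyclically, $j(n)\equiv n \pmod r$. Two facts are known. If $M$ is closed, then $y_n\to P_Mx$ for every $x\in X$; the case $r=2$ is due to Deutsch. If $X$ is a Hilbert space, then $y_n\to P_{\overline M}x$ for every $x$, whether or not $M$ is closed. The question raised in \cite{alt} is whether the closure hypothesis is necessary: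

\begin{quote}
Is it true that $y_n\to P_{\overline M}x$ for every uniformly convex and uniformly smooth space $X$, every $r\ge2$, all closed subspaces $M_1,\dots,M_r$ and every $x\in X$?
\end{quote}

The simplest cases suggest that the answer is yes. For two lines at angle $\theta\in(0,\pi/2]$ in the Euclidean plane, the maps $I-P_{M_i}$ are the orthogonal projections onto the two perpendicular lines, so $|x_{n+1}|=\cos\theta\,|x_n|$ for $n\ge1$. In an orthogonal sum of such planes with angles $\theta_k\to0$ there is no common rate, but the algorithm acts in each plane separately, each component tends to $0$, and $x_n\to0$ by dominated convergence. Small angles affect the speed of convergence and not convergence itself, and one would expect the same of any norm that is uniformly round and uniformly smooth. This expectation is false, already for $r=2$ and for a norm equivalent to a Hilbert norm.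

\begin{theorem}\label{thm:counter}
Let the pair $(p,q)$ satisfy either
\[
\text{\rm(a)}\quad 2<p\le4,\ \ q=2,\qquad\text{or}\qquad\text{\rm(b)}\quad p=2,\ \ 1<q<2 .
\]
There are a Banach space $X$ isomorphic to $\ell_2$ with convexity power type $p$ and smoothness power type $q$ (so $X$ is uniformly convex and uniformly smooth), closed subspaces $M_1,M_2$ with $\overline{M_1+M_2}=X$, and $x\in X$, such that $(x_n)$, hence $(y_n)$, does not converge. In particular $y_n\not\to P_{\overline M}x=x$. Adding $M_3=\dots=M_r=\{0\}$ gives a counterexample for every $r\ge2$.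
\end{theorem}

The expectation is correct when both moduli have the same order as in a Hilbert space.

\begin{theorem}\label{thm:positive}
Suppose that $X$ has power type $2$ for convexity and for smoothness. Then $y_n\to P_{\overline M}x$ for all $r$, all closed subspaces $M_1,\dots,M_r$ and all $x\in X$, with no closure assumption on $M$. The same holds for every order $j(n)$ in \eqref{eq:algo} for which there is an $R$ such that every $i\in\{1,\dots,r\}$ occurs among any $R$ consecutive values $j(n)$.
\end{theorem}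

\begin{corollary}\label{cor:class}
Let $p\ge2\ge q>1$ and $r\ge2$. The convergence $y_n\to P_{\overline M}x$ holds for all spaces $X$ with convexity power type $p$ and smoothness power type $q$, all closed subspaces $M_1,\dots,M_r$ and all $x\in X$ if and only if $p=q=2$.
\end{corollary}

\begin{proof}
If $p=q=2$, apply Theorem~\ref{thm:positive}. If $p>2$, take the space of Theorem~\ref{thm:counter}(a) with exponent $p'=\min(p,4)$; it has the required power types because $t^{p'}\ge2^{p'-p}t^p$ on $(0,2]$ and $\tau^2\le\tau^q$ on $(0,1]$. If $p=2>q$, apply Theorem~\ref{thm:counter}(b).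
\end{proof}

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}, because its proof shows what a counterexample has to exploit. Section~\ref{sec:mechanism} sets up the subspaces of Theorem~\ref{thm:counter} and computes one step of a simplified model. Sections~\ref{sec:curve}--\ref{sec:sum} contain the proof of Theorem~\ref{thm:counter}, for cases (a) and (b) together.

\section{Norms of power type two}\label{sec:positive}

\subsection*{The duality map}
Let $X$ be uniformly convex and uniformly smooth and $\Phi=\frac12\|\cdot\|^2$. We recall that uniform smoothness makes $\Phi$ Fr\'echet differentiable on $X$, and that its derivative, the \emph{duality map} $J=\Phi':X\to X^*$, is continuous and satisfies $\|Jx\|=\|x\|$ and $\langle Jx,x\rangle=\|x\|^2$. Put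
\[
\mathcal B(y,x)=\Phi(y)-\Phi(x)-\langle Jx,y-x\rangle ,
\]
which is nonnegative because $\Phi$ is convex. In a Hilbert space $J$ is the identity and $\mathcal B(y,x)=\frac12\|y-x\|^2$.

Let $m_n=x_{n-1}-x_n\in M_{j(n)}$ be the $n$th step of \eqref{eq:algo}. Since $x_n$ minimizes $\Phi$ on $x_n+M_{j(n)}$, the derivative of $\Phi$ at $x_n$ vanishes along $M_{j(n)}$. Writing $N^\perp\subset X^*$ for the annihilator of $N$, we get
\begin{equation}\label{eq:perp}
Jx_n\in M_{j(n)}^\perp,\qquad \mathcal B_n:=\mathcal B(x_{n-1},x_n)=\Phi(x_{n-1})-\Phi(x_n),\qquad\sum_{n\ge1}\mathcal B_n\le\Phi(x).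
\end{equation}

\begin{remark}\label{rem:limit}
If $(x_n)$ converges and every index occurs infinitely often, the limit $x_\infty$ is the right one. Indeed $Jx_\infty\in M_i^\perp$ for each $i$ by \eqref{eq:perp} and the continuity of $J$, so $\Phi(x_\infty+m)\ge\Phi(x_\infty)+\langle Jx_\infty,m\rangle=\Phi(x_\infty)$ for $m\in\overline M$, while $x-x_\infty\in\overline M$. The algorithm can therefore fail only by wandering forever.
\end{remark}

The proof of Theorem~\ref{thm:positive} starts from $\|x_n\|^2=\langle Jx_n,x\rangle-\langle Jx_n,y_n\rangle$ and must show that the last term is small. For large $n$ the functional $Jx_n$ almost annihilates each $M_i$, so one writes $y_n=W_n^1+\dots+W_n^r$ with $W_n^i\in M_i$. If $M$ is closed, the open mapping theorem, applied to the addition map $M_1\times\dots\times M_r\to M$, lets one choose bounded components, since $\|y_n\|\le2\|x\|$. If $M$ is not closed, this bound is lost. We use instead the components that the algorithm itself produces. They can grow at most like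 $\sqrt n$, and the defect of $Jx_n$ from $M_i^\perp$ is $o(1/\sqrt n)$ along a subsequence. Both estimates come from quadratic lower bounds for $\mathcal B$, which we now derive from the power types.

\subsection*{Two quadratic inequalities}

\begin{lemma}\label{lem:parallelogram}
If $\delta_X(t)\ge c_0t^2$ on $(0,2]$ and $\rho_X(\tau)\le C_0\tau^2$ on $(0,1]$, there is $\Lambda\ge1$ such that for all $x,y\in X$
\begin{equation}\label{eq:parallelogram}
\|x\|^2+\Lambda^{-2}\|y\|^2\le\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big)\le\|x\|^2+\Lambda^2\|y\|^2 .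
\end{equation}
\end{lemma}

\begin{proof}
\emph{Right inequality.} For $x=0$ the middle term is $\|y\|^2$. Otherwise let $\|x\|=1$, $\|y\|=\tau$, $a=\|x+y\|$, $b=\|x-y\|$. If $\tau\ge1$, then $\frac12(a^2+b^2)\le(1+\tau)^2\le1+3\tau^2$. If $\tau\le1$, then $\frac{a+b}2\le1+C_0\tau^2$ and $|a-b|\le2\tau$, so
\[
\tfrac12(a^2+b^2)=\Big(\frac{a+b}2\Big)^2+\Big(\frac{a-b}2\Big)^2\le(1+C_0\tau^2)^2+\tau^2\le1+(2C_0+C_0^2+1)\tau^2 .
\]

\emph{Left inequality.} With $u=x+y$, $v=x-y$ and $D=\|u-v\|=2\|y\|$ we need $c>0$ such that $\|\frac{u+v}2\|^2\le\frac12(\|u\|^2+\|v\|^2)-cD^2$. The case $u=v=0$ is trivial, and by homogeneity and symmetry we may take $1=\|u\|\ge\|v\|=b$. The modulus $\delta_X$ only sees vectors of equal norm, so we treat very unequal norms separately.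

If $1-b\ge D/3$, the triangle inequality suffices:
\[
\Big\|\frac{u+v}2\Big\|^2\le\Big(\frac{1+b}2\Big)^2=\frac{1+b^2}2-\Big(\frac{1-b}2\Big)^2\le\frac{1+b^2}2-\frac{D^2}{36}.
\]
This case includes $b<\frac12$, since then $D\le1+b<\frac32$ and $1-b>\frac12>D/3$.

Otherwise $b\ge\frac12$ and $0\le1-b<D/3$. Put $v'=v/b$. Then $\|v-v'\|=1-b$, so $\|u-v'\|\ge D-(1-b)>D/2$, and $u+v=b(u+v')+(1-b)u$ gives
\[
\Big\|\frac{u+v}2\Big\|\le b\Big(1-c_0\frac{D^2}4\Big)+\frac{1-b}2\le a_1-b_1,\qquad a_1=\frac{1+b}2\ge\frac12,\quad b_1=\frac{c_0D^2}8 .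
\]
Hence $\|\frac{u+v}2\|^2\le a_1(a_1-b_1)\le\frac12(1+b^2)-\frac{c_0}{16}D^2$.
\end{proof}

\begin{lemma}\label{lem:bregman}
Under \eqref{eq:parallelogram}, for all $x,y\in X$,
\begin{equation}\label{eq:bregman}
\mathcal B(y,x)\ge\frac1{2\Lambda^2}\|y-x\|^2,\qquad \mathcal B(y,x)\ge\frac1{2\Lambda^2}\|Jy-Jx\|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Fix $x$ and let $\psi(k)=\Phi(x+k)-\Phi(x)$. Applying \eqref{eq:parallelogram} to the pair $x+\frac k2$, $\frac k2$ gives
\[
\frac1{4\Lambda^2}\|k\|^2\le\psi(k)-2\psi(k/2)\le\frac{\Lambda^2}4\|k\|^2 .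
\]
Replace $k$ by $2^{-i}k$, multiply by $2^i$ and sum over $0\le i<N$. The middle terms telescope to $\psi(k)-2^N\psi(2^{-N}k)$, which tends to $\psi(k)-\langle Jx,k\rangle=\mathcal B(x+k,x)$, and the outer terms acquire the factor $\sum_{i<N}2^{-i}\to2$. Thus
\[
\frac1{2\Lambda^2}\|k\|^2\le\mathcal B(x+k,x)\le\frac{\Lambda^2}2\|k\|^2 ,
\]
and the left half is the first claim. For the second let $F(u)=\Phi(u)-\langle Jx,u\rangle$, so that $F(u)-F(x)=\mathcal B(u,x)\ge0$. The right half, at the base point $y$, gives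
\[
F(x)\le F(y+k)=F(y)+\langle Jy-Jx,k\rangle+\mathcal B(y+k,y)\le F(y)+\langle Jy-Jx,k\rangle+\frac{\Lambda^2}2\|k\|^2 .
\]
The infimum over $k$ of the last two terms is $\inf_{\tau\ge0}\big(-\tau\|Jy-Jx\|+\frac{\Lambda^2}2\tau^2\big)=-\frac1{2\Lambda^2}\|Jy-Jx\|^2$.
\end{proof}

The first inequality in \eqref{eq:bregman} uses only the convexity power type, the second only the smoothness power type.

\subsection*{Proof of Theorem~\ref{thm:positive}}
Let $j(n)$ be as in the theorem; in the cyclic case $R=r$. Put $W_n^i=\sum_{k\le n,\ j(k)=i}m_k\in M_i$, so that $y_n=\sum_iW_n^i$. For $n\ge R$ let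
\[
a_n=\sum_{n-R<k\le n}\|Jx_k-Jx_{k-1}\|,\qquad b_n=\sum_{k\le n}\|m_k\|,\qquad d_n=\sum_{n-R<k\le n}\mathcal B_k .
\]
By \eqref{eq:bregman}, \eqref{eq:perp} and the Cauchy--Schwarz inequality,
\[
a_n\le\Lambda\sqrt{2R\,d_n},\qquad b_n\le\Lambda\sqrt{2n\,\Phi(x)},\qquad \sum_nd_n\le R\,\Phi(x).
\]
For each $i$ choose $k_i(n)\in(n-R,n]$ with $j(k_i(n))=i$; this is where the hypothesis on the order enters. Then $Jx_{k_i(n)}\in M_i^\perp$ and $\|Jx_n-Jx_{k_i(n)}\|\le a_n$, so
\begin{equation}\label{eq:almostperp}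
|\langle Jx_n,m\rangle|\le a_n\|m\|\qquad(m\in M_i,\ 1\le i\le r).
\end{equation}
In particular $|\langle Jx_n,y_n\rangle|\le a_n\sum_i\|W_n^i\|\le a_nb_n\le2\Lambda^2\sqrt{R\,\Phi(x)}\,\sqrt{nd_n}$. Since $\sum d_n<\infty$ and $\sum\frac1n=\infty$, we have $\liminf nd_n=0$, so $\langle Jx_n,y_n\rangle\to0$ along a subsequence.

Fix $y\in M$ and a decomposition $y=\sum_iy^i$ with $y^i\in M_i$. By \eqref{eq:almostperp} and $a_n\to0$, $\langle Jx_n,y\rangle\to0$. Along the subsequence,
\[
\|x_n\|^2=\langle Jx_n,x-y\rangle+\langle Jx_n,y\rangle-\langle Jx_n,y_n\rangle\le\|x_n\|\,\|x-y\|+o(1).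
\]
The norms $\|x_n\|$ are nonincreasing; their limit $\ell$ satisfies $\ell^2\le\ell\,\|x-y\|$ for all $y\in M$, so $\ell\le\operatorname{dist}(x,\overline M)$. As $\|x_n\|=\|x-y_n\|$ with $y_n\in M$, the whole sequence satisfies $\|x-y_n\|\to\ell=\operatorname{dist}(x,\overline M)$. Finally let $\bar y=P_{\overline M}x$. The left inequality in \eqref{eq:parallelogram}, applied to $x-\frac{y_n+\bar y}2$ and $\frac{y_n-\bar y}2$, gives
\[
\Lambda^{-2}\Big\|\frac{y_n-\bar y}2\Big\|^2\le\tfrac12\big(\|x-y_n\|^2+\ell^2\big)-\Big\|x-\frac{y_n+\bar y}2\Big\|^2\le\tfrac12\big(\|x-y_n\|^2-\ell^2\big)\to0 .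
\]
This proves Theorem~\ref{thm:positive}. \qed

\begin{remark}\label{rem:exponents}
The argument has no room to spare. Suppose that instead of \eqref{eq:bregman} one knows only $\mathcal B_k\ge c\|m_k\|^p$ and $\mathcal B_k\ge c\|Jx_k-Jx_{k-1}\|^{q/(q-1)}$ with $p\ge2\ge q>1$. H\"older's inequality then gives $a_nb_n\le C\,n^{1-1/p}d_n^{1-1/q}=C\,(nd_n)^{1-1/q}\,n^{1/q-1/p}$, and the last factor is unbounded unless $p=q=2$. Some recurrence of the indices is also needed: with $M_1=\{0\}$, $M_2=X$ and $j(n)=1$ for all $n$, the algorithm does not move.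
\end{remark}

\section{How the algorithm can be made to wander}\label{sec:mechanism}

\subsection*{The subspaces}
From now on $(p,q)$ is as in Theorem~\ref{thm:counter}, and
\[
\lambda=\frac{p-2}p\ \text{ in case (a)},\qquad\lambda=\frac{2-q}4\ \text{ in case (b)},\qquad\text{so }0<\lambda\le\tfrac12 ;
\]
the model below explains this choice. Let $H=L^2(\mathbb R)$, with variable $\xi$, norm $|\cdot|$ and inner product $\langle\cdot,\cdot\rangle$. Let $\varepsilon\in(0,1]$ be a parameter, fixed only at the very end. Let $g(t)=\sqrt{1+t^2}$, a smooth $1$-Lipschitz substitute for $|t|$ each of whose derivatives is bounded, and put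
\[
\alpha(t)=\varepsilon\,2^{-g(t)},\qquad\eta(t)=\alpha(t)^\lambda .
\]
Since $g$ is $1$-Lipschitz, $g(t)\ge|t|$ and $0<\lambda\le1$,
\begin{equation}\label{eq:alpha}
\alpha\le\varepsilon,\quad \alpha\le\eta\le\varepsilon^\lambda,\quad\int_{\mathbb R}\eta\le\frac{2\,\varepsilon^\lambda}{\lambda\ln2},\qquad \frac{\alpha(\xi)}{\alpha(t)},\frac{\eta(\xi)}{\eta(t)}\in[\tfrac12,2]\ \text{ if }|\xi-t|\le1 .
\end{equation}
Let $A$ be the operator of multiplication by $\alpha(\xi)$ on $H$. It is self-adjoint and injective, hence has dense range, and $|As|\le\varepsilon|s|$. In $X=H\times H$ let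
\[
M_1=H\times\{0\},\qquad M_2=\{(u,Au):u\in H\}.
\]
Both are closed, the second as the graph of a bounded operator, and $M=H\times\operatorname{ran}A$ is dense. It is not closed: $\alpha\in H$, but $\alpha=Au$ would force $u=1\notin H$. For the Hilbert norm this is a continuous version of the orthogonal sum of planes from Section~\ref{sec:intro}: over each $\xi$ sit two lines of $\mathbb R^2$ at angle $\arctan\alpha(\xi)$.

The norm on $X$ will be $\|\cdot\|=Q^{1/p}$, where
\begin{equation}\label{eq:Qform}
Q(0,v)=|v|^p,\qquad Q(u,v)\ge Q_0(u,v):=|u|^p+|v|^p .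
\end{equation}
For a uniformly convex norm of this form, equivalent to the Hilbert norm, the algorithm is easy to describe. By \eqref{eq:Qform} the element of least norm in $(u,v)+M_1$ is $(0,v)$, and the element of least norm in $(0,v)+M_2$ is $(s,v+As)$, where $s$ minimizes $Q(s,v+As)$. Starting from $x=(0,v_0)$ with $|v_0|=1$,
\begin{equation}\label{eq:iteration}
x_{2n+1}=(0,v_n),\qquad x_{2n+2}=(s_{n+1},v_{n+1}),\qquad v_{n+1}=v_n+As_{n+1}.
\end{equation}
We call $n\to n+1$ a \emph{step} and write $v=v_n$, $s=s_{n+1}$, $w=v_{n+1}$. If $Q$ is differentiable at $(s,w)$, minimality of $s$ and $A^*=A$ give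
\begin{equation}\label{eq:stationary}
\nabla_uQ(s,w)+A\,\nabla_vQ(s,w)=0 .
\end{equation}
From $Q(s,w)\le Q(0,v)$ we get $|v_{n+1}|\le|v_n|\le1$ and, by telescoping, the \emph{energy inequality}
\begin{equation}\label{eq:energy}
\sum_{n\ge0}\big[Q(s_{n+1},v_{n+1})-Q(0,v_{n+1})\big]\le\sum_{n\ge0}\big[|v_n|^p-|v_{n+1}|^p\big]\le1 ,
\end{equation}
in which all terms are nonnegative. Thus $Q(s,w)-Q(0,w)$ is the price of the step, and the algorithm pays it to decrease $|w|^p$.

\begin{example}\label{ex:Q0}
Take $Q=Q_0$, which gives a uniformly convex norm by \eqref{eq:clarkson} below. Then \eqref{eq:stationary} reads $|s|^{p-2}s+|w|^{p-2}Aw=0$. If $v\ne0$, then $w\ne0$ (otherwise $s=0$ and $v=w-As=0$), so $s=-kAw$ with $k=(|w|/|s|)^{p-2}>0$, and $w=v/(1+k\alpha(\xi)^2)$. Each $v_n(\xi)$ keeps its sign and decreases in absolute value, so $v_n\to v_\infty$ in $H$ by dominated convergence. By \eqref{eq:energy}, $s_n\to0$; since $|s_n|^{p-1}=|v_n|^{p-2}|Av_n|$, it follows that $v_\infty=0$, and $x_n\to0$.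
\end{example}

In this example a step only damps $v$ pointwise; the mass of $v$ cannot move, and wherever it sits it is eventually destroyed. An exponent $p>2$ is thus not enough by itself. The idea is to change the price so that the algorithm prefers to \emph{transport} the mass toward $\xi=+\infty$, where $\alpha$ is small and the damping is weak.

\subsection*{One step of a model}
The following computation is exact for a simplified model; it guides the construction and is not used in the proof. Let $e(t)$ be a curve on the unit sphere of $H$ with $|e'|=1$, so $e'\perp e$, and suppose that near $e(t)$ the operator $A$ acts as a scalar $\alpha$. Let $v=e(t)$ and allow steps $s=\sigma(e'-\eta e)-\zeta e$, so that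
\[
w=v+As=(1-\alpha\eta\sigma-\alpha\zeta)\,e+\alpha\sigma\,e' .
\]
To first order the step advances the parameter by $\Delta=\alpha\sigma$ and loses $\alpha\eta\sigma+\alpha\zeta$ in norm. Suppose that the price is $\frac1p|\sigma|^p+\frac1q|\zeta|^q$. The algorithm minimizes price minus gain, $\frac1p|\sigma|^p+\frac1q|\zeta|^q-\alpha\eta\sigma-\alpha\zeta$, and so chooses $\sigma=(\alpha\eta)^{1/(p-1)}$ and $\zeta=\alpha^{1/(q-1)}$. The loss of norm per unit of length traveled is
\begin{equation}\label{eq:ratio}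
\frac{\alpha\eta\sigma+\alpha\zeta}{\alpha\sigma}=\eta+\alpha^{\frac1{q-1}}(\alpha\eta)^{-\frac1{p-1}} .
\end{equation}
The tilt $\eta>0$ is the bait: for $\eta=0$ the direction $e'$ offers no gain and $\sigma=0$. If $p=q=2$, the ratio is $\eta+1/\eta\ge2$ whatever $\eta$ is, and the whole norm is consumed over a bounded length of the curve. If $p>q$, small steps along $e'-\eta e$ are much cheaper than small steps in the other direction, and both terms can be made small. In case (a), $\eta=\alpha^{(p-2)/p}$ gives $\sigma=\alpha^{2/p}$, $\zeta=\alpha$, and both terms of \eqref{eq:ratio} equal $\eta$. In case (b), $\eta=\alpha^{(2-q)/4}$ makes the second term $\alpha^{(2-q)/(q-1)}/\eta\le\alpha^{(2-q)/2}/\eta=\eta$. In both cases the loss over the entire curve is at most $2\int\eta\,dt\le C\varepsilon^\lambda$. The iterates travel along a curve of infinite length and keep almost all of their norm; if the curve tends weakly to $0$, they cannot converge.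

Three things are needed to make this rigorous: a cheap direction $Z(v)$ that depends smoothly on $v$ (Section~\ref{sec:curve}); a norm with the required moduli that charges $|\sigma|^p$ along $Z(v)$ and $|\cdot|^q$ across it (Section~\ref{sec:norm}); and control of the distance from $v_n$ to the curve, including the part of $v_n$ left behind in the region where $\alpha(\xi)$ is much larger than at the current position (Sections~\ref{sec:step} and~\ref{sec:sum}).

\subsection*{Constants}
The functions $f,\chi,\omega$ and the number $\kappa$ introduced below are fixed once and for all. The letters $c,C$ denote positive constants that may depend on them and on $p,q$, may change from line to line, and never depend on $\varepsilon$, $t$ or $n$. ``For $\varepsilon$ small'' means for $\varepsilon\le\varepsilon_0$ with such a constant $\varepsilon_0$.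

\section{The curve and the cheap direction}\label{sec:curve}

\subsection*{A traveling bump}
Fix $f\in C_c^\infty(\mathbb R)$ with $f\ge0$, $\operatorname{supp}f\subset[-1,1]$ and $|f|=1$, and let $e(t)=f(\cdot-t)$. This is a $C^\infty$ map $\mathbb R\to H$; its $t$-derivatives $e',e'',e'''$ have constant norms, and $e(t)$ and all its derivatives are supported in $I_t=[t-1,t+1]$. Put $b=|e'|=|f'|>0$ and $b_2=|e''|=|f''|>0$. Differentiating $|e|^2=1$ twice gives
\[
\langle e',e\rangle=0,\qquad\langle e'',e\rangle=-b^2 .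
\]
For each $v\in H$, $|\langle e(t),v\rangle|\le|\mathbf 1_{I_t}v|\to0$ as $|t|\to\infty$. On $I_t$ the multiplier $\alpha(\xi)$ is within a factor $2$ of $\alpha(t)$, which is the sense in which $A$ acts as a scalar near $e(t)$.

To assign a position to a vector $v$ we use the nearest point of the curve. Since $|v-e(t)|^2=|v|^2+1-2\langle e(t),v\rangle$, this is the maximizer of $\langle e(\cdot),v\rangle$. It is unique and smooth in $v$ only near the curve, and the next constants quantify ``near.'' The function $\phi(\tau)=\langle e(t),e(t+\tau)\rangle$ does not depend on $t$, is continuous and nonnegative, vanishes for $|\tau|\ge2$, and satisfies $\phi(\tau)<1$ for $\tau\ne0$, because equality in the Cauchy--Schwarz inequality would make $f$ periodic. Let $h=\min(1,b/(4b_2))$. By compactness $d:=\inf_{|\tau|\ge h}\sqrt{2-2\phi(\tau)}>0$, that is, $|e(t)-e(t')|\ge d$ whenever $|t-t'|\ge h$. Fix $\kappa\in(0,\frac1{100}]$ with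
\[
2\sqrt{6\kappa}<\min(d,1),\qquad\sqrt{6\kappa}\le\frac{b^2}{8b_2}.
\]
Let $\Theta(v)=\sup_t\langle e(t),v\rangle$, a $1$-Lipschitz function on $H$, and let $K=\{v\ne0:\Theta(v)>(1-3\kappa)|v|\}$, an open cone around the curve.

\begin{lemma}\label{lem:curve}
\begin{enumerate}
\item[(i)] If $|v|=1$ and $\langle e(t_i),v\rangle>1-3\kappa$ for $i=1,2$, then $|t_1-t_2|<h$.
\item[(ii)] If $|v|=1$, $\langle e(t),v\rangle>1-3\kappa$ and $|\tau-t|\le h$, then $\frac58b^2\le-\langle e''(\tau),v\rangle\le\frac{11}8b^2$.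
\item[(iii)] For $v\in K$ the function $\langle e(\cdot),v\rangle$ has a unique maximizer $t(v)$. The map $v\mapsto t(v)$ is $C^\infty$ and $0$-homogeneous on $K$, $|Dt(v)|\le C/|v|$, $|D^2t(v)|\le C/|v|^2$, and with $t=t(v)$
\begin{equation}\label{eq:Dt}
\langle e'(t),v\rangle=0,\qquad Dt(v)[l]=\frac{\langle e'(t),l\rangle}{\beta(v)},\qquad\beta(v):=-\langle e''(t),v\rangle\ge\frac{b^2}2|v| .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
If $|v|=1$ and $\langle e(t),v\rangle>1-3\kappa$, then $|v-e(t)|^2=2-2\langle e(t),v\rangle<6\kappa$.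

(i) We have $|e(t_1)-e(t_2)|<2\sqrt{6\kappa}<d$.

(ii) Since $|e(t)-e(\tau)|\le bh$,
\[
|\langle e''(\tau),v\rangle+b^2|=|\langle e''(\tau),v-e(\tau)\rangle|\le b_2\big(\sqrt{6\kappa}+bh\big)\le\tfrac18b^2+\tfrac14b^2 .
\]

(iii) The function $\langle e(\cdot),v\rangle$ is continuous, has positive supremum and tends to $0$ at $\pm\infty$, so a maximizer exists. Maximizers do not change when $v$ is multiplied by a positive number, so let $|v|=1$. Two maximizers are within distance $h$ by (i), and by (ii) the function is strictly concave within distance $h$ of either one; so they coincide.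

For smoothness let $v_*\in K$, $|v_*|=1$, $t_*=t(v_*)$. For $v$ near $v_*$ we have $v\in K$ and
\[
\langle e(t(v)),v_*\rangle\ge\Theta(v)-|v-v_*|\ge\Theta(v_*)-2|v-v_*|>1-3\kappa ,
\]
so $|t(v)-t_*|<h$ by (i). For $|\tau-t_*|\le h$, (ii) gives $-\langle e''(\tau),v\rangle\ge\frac58b^2-b_2|v-v_*|>0$ for $v$ near $v_*$. Hence $\langle e'(\cdot),v\rangle$ is strictly decreasing on $[t_*-h,t_*+h]$, and $t(v)$ is its only zero there. The $C^\infty$ function $F(t,v)=\langle e'(t),v\rangle$ has $F(t_*,v_*)=0$ and $\partial_tF(t_*,v_*)\ne0$, so the implicit function theorem provides a $C^\infty$ solution of $F=0$ with values near $t_*$; by uniqueness it is $t(v)$.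

Differentiating $\langle e'(t(v)),v\rangle=0$ in the direction $l$ gives $\langle e'',v\rangle Dt[l]+\langle e',l\rangle=0$, which is the formula for $Dt$; the bound on $\beta$ is (ii) and homogeneity. Differentiating once more gives $\beta\,D^2t[l,l]=\langle e''',v\rangle Dt[l]^2+2\langle e'',l\rangle Dt[l]$. For $|v|=1$ these formulas bound $Dt$ and $D^2t$ by constants, and $0$-homogeneity gives the general case.
\end{proof}

On $K$ the function $\Theta(v)=\langle e(t(v)),v\rangle$ is $C^\infty$, and \eqref{eq:Dt} gives $D\Theta(v)[l]=\langle e(t),l\rangle$ and $D^2\Theta(v)[l,l]=\langle e'(t),l\rangle^2/\beta(v)$. So $|D\Theta|\le1$ and $|D^2\Theta|\le C/|v|$ on $K$.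

\subsection*{The cheap direction}
A step $s$ moves $v$ by $As$, and we want the cheap steps to move it along $e'-\eta e$ exactly. So the cheap direction is the normalized preimage under $A$:
\[
\tilde z(t)=\alpha(t)A^{-1}\big(e'(t)-\eta(t)e(t)\big),\qquad z(t)=\frac{\tilde z(t)}{|\tilde z(t)|},\qquad m(t)=\frac{\alpha(t)}{|\tilde z(t)|},
\]
so that
\begin{equation}\label{eq:Az}
Az(t)=m(t)\big(e'(t)-\eta(t)e(t)\big).
\end{equation}
Explicitly, $\tilde z(t)(\xi)=2^{g(\xi)-g(t)}\big(e'(t)-\eta(t)e(t)\big)(\xi)$. On the support $I_t$ the first factor lies in $[\frac12,2]$, and $|e'-\eta e|^2=b^2+\eta^2$ with $\eta\le1$, so $b/2\le|\tilde z|\le2(b+1)$. Each $t$-derivative of $\tilde z$ is a finite sum of terms $2^{g(\xi)-g(t)}c(t)f^{(i)}(\xi-t)$, where $c(t)$ is a product of constants, derivatives of $g$ and possibly the factor $\eta(t)=\varepsilon^\lambda2^{-\lambda g(t)}\le1$; so it is bounded in $H$ uniformly in $t$ and $\varepsilon$. Therefore $z$ is $C^\infty$ and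
\begin{equation}\label{eq:z}
|z|=1,\qquad|z'|,|z''|\le C,\qquad z(t),z'(t)\text{ are supported in }I_t,\qquad c\,\alpha\le m\le C\alpha .
\end{equation}

The field $z(t(v))$ is defined only on $K$, while a norm must be defined everywhere and must be even. We cut the field off inside $K$ and extend it oddly. Let $\chi:\mathbb R\to[0,1]$ be smooth with $\chi=0$ on $(-\infty,1-2\kappa]$ and $\chi=1$ on $[1-\kappa,\infty)$. Define
\[
Z(v)=\chi\big(\Theta(v)/|v|\big)\,z(t(v)),\quad Z(-v)=-Z(v)\quad(v\in K),\qquad Z=0\ \text{ on }H\setminus(K\cup(-K)).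
\]
This is consistent because $K\cap(-K)=\emptyset$, which is where $f\ge0$ is used: a unit vector $v$ in the intersection would be within $\sqrt{6\kappa}$ of some $e(t)$ and of some $-e(t')$, so $|e(t)+e(t')|<2\sqrt{6\kappa}<1$, whereas $|e(t)+e(t')|^2=2+2\phi(t'-t)\ge2$.

The map $Z$ is $C^\infty$ on $K$ and on $-K$, and it vanishes on the open set $U=\{v\ne0:\Theta(v),\Theta(-v)<(1-2\kappa)|v|\}$. If $v\ne0$ is not in $U$, then $v$ or $-v$ lies in $K$; so $U$, $K$, $-K$ cover $H\setminus\{0\}$. Thus $Z$ is $C^\infty$ on $H\setminus\{0\}$, odd, $0$-homogeneous, and $|Z|\le1$. The chain rule at $|v|=1$, with the bounds for $t$, $\Theta$ and $z$, and then homogeneity give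
\begin{equation}\label{eq:Zbounds}
|DZ(v)|\le C/|v|,\qquad|D^2Z(v)|\le C/|v|^2\qquad(v\ne0).
\end{equation}

\section{The norm}\label{sec:norm}

For $v\ne0$ let $T(v)u=u-\langle u,Z(v)\rangle Z(v)$ and $a(u,v)=T(v)u$. The operator $T(v)$ is self-adjoint with $0\le T(v)\le I$; it is even and $0$-homogeneous in $v$, and where $|Z(v)|=1$ it is the orthogonal projection onto $Z(v)^\perp$. The term $|u|^p$ of $Q_0$ already charges the price $|\sigma|^p$ along $Z(v)$; we add a surcharge $|a|^q$ across $Z(v)$, with the factor $|v|^{p-q}$ for homogeneity. This expression is singular at $v=0$, so we switch it off where $|u|$ is large compared with $|v|$, a region that the iterates never visit. Let $\omega:[0,\infty)\to[0,1]$ be smooth with $\omega=1$ on $[0,1]$ and $\omega=0$ on $[2,\infty)$, and set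
\[
\varphi(u,v)=\omega\big(|u|/|v|\big)|v|^{p-q},\qquad G=\varphi\,|a|^q\quad(v\ne0),\qquad G(u,0)=0,\qquad Q=Q_0+\gamma G,
\]
with $\gamma\in(0,1]$. The function $G$ is even and $p$-homogeneous, vanishes for $|u|\ge2|v|$ and for $u=0$, and satisfies $0\le G\le|v|^{p-q}|u|^q\le\max(|u|,|v|)^p\le Q_0$. Hence \eqref{eq:Qform} holds, $Q_0\le Q\le2Q_0$, and $G$ is continuous at $0$.

The functions $\varphi$ and $a$ are $C^\infty$ on $\{v\ne0\}$, because $\omega(|u|/|v|)=1$ near the points $(0,v)$. Moreover, for $0<c'<C'$,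
\begin{equation}\label{eq:phia}
\begin{gathered}
\varphi,\ a\text{ and their derivatives of orders one and two are bounded on }\\
\{|u|\le C',\ c'\le|v|\le C'\}\text{, uniformly in }\varepsilon .
\end{gathered}
\end{equation}
For $a$ this is \eqref{eq:Zbounds}; for $\varphi$ note that the derivatives of $\omega(|u|/|v|)$ vanish unless $|v|\le|u|\le2|v|$, where $|u|\ge c'$. Since $|\cdot|^q$ is $C^1$ on $H$ for $q>1$, with gradient $q|a|^{q-2}a$ (read as $0$ at $a=0$), and $G=0$ near the points $(u,0)$ with $u\ne0$, both $G$ and $Q$ are $C^1$ on $X\setminus\{0\}$. We write $|x|_H^2=|u|^2+|v|^2$ for $x=(u,v)$.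

\begin{lemma}\label{lem:convex}
There is $\gamma\in(0,1]$, independent of $\varepsilon$, such that $Q-\frac12Q_0$ is convex on $X$.
\end{lemma}

\begin{proof}
A continuous function on $X$ that is $C^2$ on $X\setminus\{0\}$ with nonnegative second derivative there is convex: it is convex on every segment avoiding $0$, and a segment through $0$ is a limit of translates that avoid $0$.

\emph{Case (a).} Here $G=\varphi|a|^2$ is $C^\infty$ off $0$, $Q_0$ is $C^2$, and $D^2Q_0[(k,l)^2]\ge p(|u|^{p-2}|k|^2+|v|^{p-2}|l|^2)$. The difficulty is that this form degenerates in $k$ as $u\to0$, and $G$ contributes no convexity in the direction $k=Z(v)$; so the negative part of $D^2G$ must degenerate in the same way. We claim that on $X\setminus\{0\}$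
\begin{equation}\label{eq:D2G}
D^2G[(k,l)^2]\ge-C_1\big(|u|^{p-2}|k|^2+|v|^{p-2}|l|^2\big)
\end{equation}
with $C_1$ independent of $\varepsilon$. For $|u|<|v|$ we have $G=\langle B(v)u,u\rangle$ with $B(v)=|v|^{p-2}T(v)^2\ge0$, and $|DB|\le C|v|^{p-3}$, $|D^2B|\le C|v|^{p-4}$ by \eqref{eq:Zbounds}. Therefore
\begin{align*}
D^2G[(k,l)^2]&=2\langle Bk,k\rangle+4\langle DB[l]u,k\rangle+\langle D^2B[l,l]u,u\rangle\\
&\ge-C|v|^{p-3}|u||k||l|-C|v|^{p-4}|u|^2|l|^2 .
\end{align*}
In the last term $|v|^{p-4}|u|^2\le|v|^{p-2}$. In the mixed term,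
\[
|v|^{p-3}|u|=|u|^{\frac{p-2}2}|v|^{\frac{p-2}2}\big(|u|/|v|\big)^{\frac{4-p}2}\le|u|^{\frac{p-2}2}|v|^{\frac{p-2}2},
\]
and $2\mu_1\mu_2\le\mu_1^2+\mu_2^2$ finishes this region. This is where the restriction $p\le4$ comes from: for $p>4$ the last factor is unbounded as $u\to0$. For $|v|\le|u|\le2|v|$, the form $D^2G$ is bounded when $|v|=1$ by \eqref{eq:phia} and is $(p-2)$-homogeneous, so $|D^2G[(k,l)^2]|\le C|v|^{p-2}(|k|^2+|l|^2)$, and $|v|^{p-2}\le|u|^{p-2}$. For $|u|>2|v|$, $D^2G=0$. This proves \eqref{eq:D2G}, and $\gamma C_1\le p/2$ gives $D^2(Q-\frac12Q_0)=\frac12D^2Q_0+\gamma D^2G\ge0$.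

\emph{Case (b).} Now $Q_0=|\cdot|_H^2$ is nondegenerate, but $|a|^q$ is not twice differentiable where $a=0$. Its second derivative blows up with the favorable sign, so we regularize and discard it. For $\tau\in(0,1]$ let $Y=(a,\tau v)\in H\times H$ and $G_\tau=\varphi|Y|_H^q$ for $v\ne0$, $G_\tau(u,0)=0$. This function is $2$-homogeneous, vanishes for $|u|\ge2|v|$, is $C^\infty$ off $0$ because $Y\ne0$ when $v\ne0$, and is continuous at $0$ because $G_\tau\le|x|_H^2$. Let $\mathsf h=|\cdot|_H^q$, so $|D\mathsf h(Y)|=q|Y|_H^{q-1}$ and $D^2\mathsf h(Y)\ge0$ by convexity. For $k\in X$,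
\begin{align*}
D^2G_\tau[k,k]={}&D^2\varphi[k,k]\,\mathsf h(Y)+2D\varphi[k]\,D\mathsf h(Y)\big[DY[k]\big]\\
&+\varphi\,D^2\mathsf h(Y)\big[DY[k],DY[k]\big]+\varphi\,D\mathsf h(Y)\big[D^2Y[k,k]\big].
\end{align*}
The third term is nonnegative. For $|v|=1$, $|u|\le2$ we have $|Y|_H\le\sqrt5$ and $q-1>0$, so by \eqref{eq:phia} the other terms are at least $-C_2|k|_H^2$ in total, with $C_2$ independent of $\tau$ and $\varepsilon$. Since $D^2G_\tau$ is $0$-homogeneous and vanishes for $|u|>2|v|$, this bound holds on $X\setminus\{0\}$. If $\gamma C_2\le1$, then $\frac12|\cdot|_H^2+\gamma G_\tau$ has nonnegative second derivative off $0$ and is convex. As $\tau\to0$ it converges pointwise to $Q-\frac12Q_0$, which is therefore convex.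
\end{proof}

We fix such a $\gamma$; from now on constants may depend on it.

\begin{proposition}\label{prop:norm}
For every $\varepsilon\in(0,1]$, $\|\cdot\|=Q^{1/p}$ is a norm on $X=H\times H$, equivalent to $|\cdot|_H$, with convexity power type $p$ and smoothness power type $q$. In particular $X$ is a Banach space isomorphic to $\ell_2$.
\end{proposition}

\begin{proof}
\emph{Norm.} $Q=(Q-\frac12Q_0)+\frac12Q_0$ is convex, even, $p$-homogeneous and positive off $0$. For $x,y\ne0$ with $\mu_1=\|x\|$, $\mu_2=\|y\|$, convexity gives $Q\big(\frac{x+y}{\mu_1+\mu_2}\big)\le\frac{\mu_1}{\mu_1+\mu_2}Q(x/\mu_1)+\frac{\mu_2}{\mu_1+\mu_2}Q(y/\mu_2)=1$, which is the triangle inequality. From $Q_0\le Q\le2Q_0$ we get $\max(|u|,|v|)\le\|(u,v)\|\le4^{1/p}\max(|u|,|v|)$.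

\emph{Convexity.} For $a_1,a_2\in H$, the convexity of $\mu\mapsto\mu^{p/2}$, the parallelogram identity and $(\mu_1+\mu_2)^{p/2}\ge\mu_1^{p/2}+\mu_2^{p/2}$ give
\begin{equation}\label{eq:clarkson}
\frac{|a_1|^p+|a_2|^p}2\ge\Big(\Big|\frac{a_1+a_2}2\Big|^2+\Big|\frac{a_1-a_2}2\Big|^2\Big)^{p/2}\ge\Big|\frac{a_1+a_2}2\Big|^p+\Big|\frac{a_1-a_2}2\Big|^p .
\end{equation}
Adding this for both coordinates yields $Q_0(\frac{x+y}2)\le\frac12(Q_0(x)+Q_0(y))-Q_0(\frac{x-y}2)$. Together with the convexity of $Q-\frac12Q_0$, for $\|x\|=\|y\|=1$,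
\[
\Big\|\frac{x+y}2\Big\|^p\le1-\frac12Q_0\Big(\frac{x-y}2\Big)\le1-\frac14\Big\|\frac{x-y}2\Big\|^p .
\]
Since $1-\mu^p\le p(1-\mu)$ on $[0,1]$, $\delta_X(t)\ge\frac1{4p}(t/2)^p$.

\emph{Smoothness.} We first show that for $1<q\le2$ and $a_1,a_2\in H$
\begin{equation}\label{eq:holder}
\big||a_1|^{q-2}a_1-|a_2|^{q-2}a_2\big|\le4|a_1-a_2|^{q-1}.
\end{equation}
Let $|a_1|\ge|a_2|$. If $|a_1-a_2|\ge\frac12|a_1|$, the left side is at most $2|a_1|^{q-1}\le4|a_1-a_2|^{q-1}$. Otherwise the segment $[a_1,a_2]$ stays outside the ball of radius $\frac12|a_1|$ about $0$; the derivative of $a\mapsto|a|^{q-2}a$ has norm $|a|^{q-2}$, so the left side is at most $(\frac12|a_1|)^{q-2}|a_1-a_2|\le|a_1-a_2|^{q-1}$.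

Let $x=(u,v)$, $\|x\|=1$. Then $\frac12\le4^{-1/p}\le\max(|u|,|v|)\le1$. Let $B$ be the set of $(u',v')$ with $|u'-u|\le\frac1{16}$ and $|v'-v|\le\frac1{16}$. We claim that $DG$ is bounded and $(q-1)$-H\"older on $B$, with constants independent of $x$. If $|v|<\frac18$, then $|u|\ge\frac12$ and $|u'|-2|v'|>\frac12-\frac14-\frac3{16}>0$ on $B$, so $G=0$ near $B$. If $|v|\ge\frac18$, then $\frac1{16}\le|v'|\le2$ and $|u'|\le2$ on $B$, so \eqref{eq:phia} applies to
\[
DG[k]=|a|^q\,D\varphi[k]+q\,\varphi\,\big\langle|a|^{q-2}a,\,Da[k]\big\rangle .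
\]
All factors are bounded on the convex set $B$; $|a|^q$, $D\varphi$, $\varphi$, $Da$ are Lipschitz, and $|a|^{q-2}a$ is $(q-1)$-H\"older by \eqref{eq:holder}. As $B$ has $|\cdot|_H$-diameter less than $1$, Lipschitz functions on $B$ are $(q-1)$-H\"older, and the claim follows. Next, $DQ_0$ is bounded and Lipschitz on $B$, since $u\mapsto|u|^{p-2}u$ has derivative of norm $(p-1)|u|^{p-2}$; and $(\frac7{16})^p\le Q\le C$ on $B$. Hence $N=\|\cdot\|$ has derivative $DN=\frac1pQ^{1/p-1}DQ$ that is $(q-1)$-H\"older on $B$ with a uniform constant. If $\|k\|\le\frac1{16}$, the segment $[x-k,x+k]$ lies in $B$ and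
\[
\|x+k\|+\|x-k\|-2=\int_0^1\big(DN(x+\vartheta k)-DN(x-\vartheta k)\big)[k]\,d\vartheta\le C|k|_H^q\le C\|k\|^q .
\]
So $\rho_X(\tau)\le C\tau^q$ for $\tau\le\frac1{16}$, which suffices.
\end{proof}

\section{One step of the algorithm}\label{sec:step}

We run \eqref{eq:iteration} with the norm of Section~\ref{sec:norm}, starting from $x=(0,e(0))$. When $v_n\in K$ we put
\[
t_n=t(v_n),\qquad o_n=v_n-e(t_n);
\]
$t_n$ is the position of $v_n$ and $o_n$ its offset from the curve. Let $r_0=\sqrt\kappa/4\le\frac1{40}$, and call $n$ \emph{admissible} if $v_n\in K$ and $|o_n|\le r_0$. Since $\phi(\tau)<1=\phi(0)$ for $\tau\ne0$, the index $0$ is admissible with $t_0=0$, $o_0=0$. In this section $n$ is admissible, $\varepsilon$ is small, and $S=|w|$.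

\begin{lemma}\label{lem:apriori}
We have $|s|\le\frac12$, $S\in[0.95,1]$ and $\Theta(w)/|w|>1-\kappa$. Consequently $w\in K$, $\Theta(w)\in[\frac12,1]$, $\Delta_n:=t_{n+1}-t_n$ satisfies $|\Delta_n|<h\le1$, and for $(u',v')$ near $(s,w)$
\begin{equation}\label{eq:Glocal}
G(u',v')=|v'|^{p-q}\,\big|u'-\langle u',z(t(v'))\rangle z(t(v'))\big|^q .
\end{equation}
\end{lemma}

\begin{proof}
From $|s|^p+|w|^p\le Q(s,w)\le|v|^p\le1$ and $|v|-|w|\le|As|\le\varepsilon|s|$ we get $|s|^p\le|v|^p-|w|^p\le p\,\varepsilon|s|$, so $|s|\le(p\varepsilon)^{1/(p-1)}$. For $\varepsilon$ small, $|s|\le\frac12$ and $|w-v|\le\varepsilon|s|\le r_0$. Then $|w-e(t_n)|\le2r_0\le0.05$, so $0.95\le S\le1$ and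
\[
\Big|\frac w{|w|}-e(t_n)\Big|\le\big|1-|w|\big|+|w-e(t_n)|\le4r_0,\qquad\Big\langle e(t_n),\frac w{|w|}\Big\rangle\ge1-8r_0^2=1-\frac\kappa2 .
\]
This gives the bounds on $\Theta(w)$, and Lemma~\ref{lem:curve}(i), applied to $w/|w|$ at $t_n$ and $t_{n+1}$, gives $|\Delta_n|<h$. Near $(s,w)$ we have $|u'|<|v'|$ and $\Theta(v')/|v'|>1-\kappa$, so $\omega=1$ and $\chi=1$.
\end{proof}

From now on $\alpha,\eta,m,z,z',e,e'$ without argument are evaluated at the \emph{new} position $t_{n+1}$, $I=I_{t_{n+1}}$, $\beta=\beta(w)$, $\Delta=\Delta_n$, and $\alpha(\xi)$ denotes the multiplier. We decompose the step as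
\[
s=\sigma z+s_\perp,\quad s_\perp\perp z,\qquad\hat s=|s_\perp|^{q-2}s_\perp\ \ (\hat s=0\text{ if }s_\perp=0),\qquad\bar\sigma=(\alpha\eta)^{1/(p-1)},
\]
where $\bar\sigma$ is the value of $\sigma$ in the model: $\bar\sigma=\alpha^{2/p}$ in case (a), because $1+\lambda=2(p-1)/p$, and $\bar\sigma=\alpha\eta$ in case (b). A power with exponent $0$ is read as $1$. By \eqref{eq:Glocal} the price of the step is
\begin{equation}\label{eq:price}
Q(s,w)-Q(0,w)=|s|^p+\gamma S^{p-q}|s_\perp|^q .
\end{equation}

The stationarity equation splits into three parts: outside $I$, across $z$ inside $I$, and along $z$. The last two behave as in the model. The first has no counterpart there: outside $I$ the multiplier $\alpha(\xi)$ is not comparable with $\alpha$, so this part of $s_\perp$ need not be small in terms of $\alpha$; what we learn instead is its sign.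

\begin{lemma}\label{lem:components}
\begin{enumerate}
\item[(i)] There is a number $k\ge0$ with $s(\xi)=s_\perp(\xi)=-k\,\alpha(\xi)w(\xi)$ for almost every $\xi\notin I$.
\item[(ii)] $\nu:=|A\mathbf 1_Is_\perp|\le C\alpha^2|s_\perp|^{2-q}$.
\item[(iii)] $0<\sigma\le C\bar\sigma$. Moreover $\sigma\ge c\,\bar\sigma$ in case {\rm(b)}, and in case {\rm(a)} if $|s_\perp|\le\bar\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
We compute \eqref{eq:stationary} from \eqref{eq:Glocal}. At $(s,w)$ we have $a=s_\perp$ and $D|a|^q=q\langle\hat s,Da[\cdot]\rangle$. In a direction $(k',0)$, $Da=k'-\langle k',z\rangle z$, whose inner product with $\hat s\perp z$ is $\langle\hat s,k'\rangle$. In a direction $(0,l)$, $Da=-(\langle s,z'\rangle z+\sigma z')\,Dt(w)[l]$, whose inner product with $\hat s$ is $-\sigma\langle\hat s,z'\rangle\langle e',l\rangle/\beta$ by \eqref{eq:Dt}. Hence \eqref{eq:stationary} reads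
\begin{equation}\label{eq:EL}
p|s|^{p-2}s+\gamma qS^{p-q}\,\hat s+\mu Aw-\Gamma\sigma Ae'=0,
\end{equation}
\[
\mu=pS^{p-2}+\gamma(p-q)S^{p-q-2}|s_\perp|^q,\qquad\Gamma=\gamma qS^{p-q}\langle\hat s,z'\rangle/\beta .
\]
By Lemma~\ref{lem:apriori}, $1\le2\cdot0.95^2\le\mu\le C$, and by \eqref{eq:Dt} and \eqref{eq:z}, $|\Gamma|\le C|\mathbf 1_I\hat s|$.

(i) Outside $I$ both $z$ and $e'$ vanish, so $s=s_\perp$ there. If $s_\perp=0$, take $k=0$. Otherwise \eqref{eq:EL} gives the claim with $k=\mu/(p|s|^{p-2}+\gamma qS^{p-q}|s_\perp|^{q-2})$.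

(ii) Multiply \eqref{eq:EL} by $\mathbf 1_I$ and apply the orthogonal projection $\Pi$ onto $z^\perp$. Since $z=\mathbf 1_Iz$, the vector $\mathbf 1_Is_\perp$ is orthogonal to $z$ and $\mathbf 1_Is=\sigma z+\mathbf 1_Is_\perp$, so
\[
p|s|^{p-2}\mathbf 1_Is_\perp+\gamma qS^{p-q}\mathbf 1_I\hat s=-\Pi\big(\mu A\mathbf 1_Iw-\Gamma\sigma Ae'\big).
\]
The two terms on the left are nonnegative multiples of the same vector. As $\alpha(\xi)\le2\alpha$ on $I$ and $|\sigma|\le1$,
\[
\gamma qS^{p-q}|\mathbf 1_I\hat s|\le2\alpha\big(\mu S+|\Gamma|b\big)\le C\alpha\big(1+|\mathbf 1_I\hat s|\big).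
\]
For $\varepsilon$ small the last term is absorbed on the left, so $|\mathbf 1_I\hat s|\le C\alpha$ and $|\Gamma|\le C\alpha$. Finally $\nu\le2\alpha|\mathbf 1_Is_\perp|=2\alpha|s_\perp|^{2-q}|\mathbf 1_I\hat s|$.

(iii) Take the inner product of \eqref{eq:EL} with $z$. By \eqref{eq:Az}, $\langle e',w\rangle=0$ and $\langle e',e\rangle=0$,
\[
\langle Aw,z\rangle=\langle w,Az\rangle=-m\eta\,\Theta(w),\qquad\langle Ae',z\rangle=\langle e',Az\rangle=mb^2 .
\]
With $\theta=-\Gamma mb^2$, which satisfies $|\theta|\le C\alpha^2$, we obtain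
\begin{equation}\label{eq:alongz}
\big(p|s|^{p-2}+\theta\big)\sigma=\mu m\eta\,\Theta(w)\in[c\,\alpha\eta,\,C\alpha\eta].
\end{equation}
In particular $\sigma\ne0$. If $\sigma<0$, the bracket is negative, so its absolute value is at most $|\theta|$, and \eqref{eq:alongz} gives $c\,\alpha^{1+\lambda}\le C\alpha^2$, that is, $c\le C\varepsilon^{1-\lambda}$; this is false for $\varepsilon$ small. So $\sigma>0$. Then $p\,\sigma^{p-1}\le p|s|^{p-2}\sigma\le C\alpha\eta+C\alpha^2\le C\alpha\eta$, which is the upper bound. In case (b) the bracket is at most $C$, so $\sigma\ge c\,\alpha\eta=c\,\bar\sigma$. In case (a) with $|s_\perp|\le\bar\sigma$ we have $|s|\le C\bar\sigma$ and $\alpha^2\le\alpha^{2(p-2)/p}=\bar\sigma^{p-2}$, so the bracket is at most $C\bar\sigma^{p-2}$ and $\sigma\ge c\,\alpha\eta/\bar\sigma^{p-2}=c\,\bar\sigma$.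
\end{proof}

We now translate this into the growth of the offset and the advance of the position. The main part $\sigma me'$ of the displacement is tangent to the curve and does not contribute to the offset to first order; the uncontrolled part outside $I$ only damps it.

\begin{lemma}\label{lem:tracking}
There are numbers $\beta_n\in[b^2/4,\,4b^2]$ and $\vartheta$ with $|\vartheta|\le b\nu$ such that
\begin{align}
|o_{n+1}|&\le|o_n|+\sigma m\eta+\nu+\tfrac12b_2\Delta^2,\label{eq:offset}\\
\beta_n\Delta&=\sigma mb^2+\vartheta .\label{eq:advance}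
\end{align}
\end{lemma}

\begin{proof}
By \eqref{eq:Az}, $w-v=As=\sigma m(e'-\eta e)+A\mathbf 1_Is_\perp+A\mathbf 1_{I^c}s_\perp$. By Taylor's formula, $e(t_n)-e=-\Delta e'+\varrho$ with $|\varrho|\le\frac12b_2\Delta^2$. Hence
\[
o_{n+1}-o_n=w-v+e(t_n)-e=(\sigma m-\Delta)e'-\sigma m\eta\,e+A\mathbf 1_Is_\perp+A\mathbf 1_{I^c}s_\perp+\varrho .
\]
Take the inner product with $o_{n+1}=w-e$. We have $o_{n+1}\perp e'$ because $\langle e',w\rangle=\langle e',e\rangle=0$. Outside $I$, $o_{n+1}=w$, so Lemma~\ref{lem:components}(i) gives $\langle o_{n+1},A\mathbf 1_{I^c}s_\perp\rangle=-k\int_{I^c}\alpha(\xi)^2w(\xi)^2\,d\xi\le0$. Thus $|o_{n+1}|^2\le|o_{n+1}|\big(|o_n|+\sigma m\eta+\nu+\frac12b_2\Delta^2\big)$, which is \eqref{eq:offset}.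

Let $F(\tau)=\langle e'(\tau),v\rangle$. Then $F(t_n)=0$, and since $\langle e',w\rangle=0$ and $e'$ is supported in $I$,
\[
F(t_{n+1})=-\langle e',w-v\rangle=-\sigma mb^2-\vartheta,\qquad\vartheta=\langle e',A\mathbf 1_Is_\perp\rangle .
\]
By the mean value theorem $F(t_{n+1})=-\beta_n\Delta$ with $\beta_n=-\langle e''(\tau^*),v\rangle$ and $|\tau^*-t_n|<h$. Lemma~\ref{lem:curve}(ii), applied to $v/|v|$ at $t_n$, and $|v|\in[1-r_0,1]$ give the bounds on $\beta_n$.
\end{proof}

\section{Summing the steps}\label{sec:sum}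

For an admissible $n$ define, in the notation of Section~\ref{sec:step},
\[
E_n=\alpha\eta\bar\sigma+\alpha^2|s_\perp|^{2-q}.
\]
The two terms correspond to the two losses $\alpha\eta\sigma$ and $\alpha\zeta$ of the model. We must show that $\sum E_n$ is small. In the model $E_n$ is comparable to $\eta\Delta$, and the sum is a Riemann sum for $\int\eta$. This can fail when $s_\perp$ is large, which the part of $s_\perp$ outside $I$ may cause: in case (a) a large $|s|$ in the bracket of \eqref{eq:alongz} slows the advance, and in case (b) it enlarges $\nu$. But a large $s_\perp$ is expensive, and the energy inequality limits the total expense. So let $\iota=2/p$ in case (a), $\iota=\frac12$ in case (b), and call the step \emph{good} if $|s_\perp|\le\alpha^\iota$ and \emph{bad} otherwise.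

\begin{lemma}\label{lem:goodbad}
For $\varepsilon$ small and $n$ admissible:
\begin{enumerate}
\item[(i)] $E_n\ge\alpha^4$ and $|o_{n+1}|\le|o_n|+CE_n$;
\item[(ii)] if the step is good, then $E_n\le C\eta\Delta$;
\item[(iii)] if the step is bad, then $\Delta\ge-CE_n$ and $E_n\le C\varepsilon^\lambda\big[Q(s,w)-Q(0,w)\big]$.
\end{enumerate}
\end{lemma}

\begin{proof}
The exponents are chosen so that the two terms of $E_n$ balance at the threshold. In case (a), $\alpha\eta\bar\sigma=\alpha^{1+\frac{p-2}p+\frac2p}=\alpha^2$, so the two terms are always equal, and $\alpha^\iota=\bar\sigma$. In case (b), $\alpha\eta\bar\sigma=\alpha^2\eta^2$ and $\eta^2=\alpha^{(2-q)/2}=(\alpha^\iota)^{2-q}$. In both cases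
\begin{equation}\label{eq:balance}
\alpha^2|s_\perp|^{2-q}\le\alpha\eta\bar\sigma\ \text{ in a good step},\qquad\alpha^2|s_\perp|^{2-q}\ge\alpha\eta\bar\sigma\ \text{ in a bad step}.
\end{equation}

(i) Since $\alpha\le\eta\le1$ and $1/(p-1)\le1$, we have $\alpha^2\le\alpha\eta\le\bar\sigma\le1$, so $E_n\ge\alpha\eta\bar\sigma\ge\alpha^4$. By Lemma~\ref{lem:components} and \eqref{eq:z}, $\sigma m\eta\le C\alpha\eta\bar\sigma\le CE_n$ and $\nu\le CE_n$, and also $\nu\le C$. By \eqref{eq:advance}, $|\Delta|\le C(\alpha\bar\sigma+\nu)$; as $\alpha\bar\sigma\le\eta$, we get $\Delta^2\le C(\alpha\eta\bar\sigma+\nu)\le CE_n$. Insert these bounds in \eqref{eq:offset}.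

(ii) In a good step $\sigma\ge c\,\bar\sigma$ by Lemma~\ref{lem:components}(iii), and $\nu\le C\alpha\eta\bar\sigma$, $E_n\le2\alpha\eta\bar\sigma$ by \eqref{eq:balance}. By \eqref{eq:advance}, $\beta_n\Delta\ge(c-C\eta)\alpha\bar\sigma\ge\frac c2\alpha\bar\sigma$ for $\varepsilon$ small, because $\eta\le\varepsilon^\lambda$. Hence $\eta\Delta\ge c\,\alpha\eta\bar\sigma\ge cE_n$.

(iii) Since $\sigma>0$, \eqref{eq:advance} gives $\Delta\ge-C\nu\ge-CE_n$. By \eqref{eq:balance} and $|s_\perp|>\alpha^\iota$,
\[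
E_n\le2\alpha^2|s_\perp|^{-2(q-1)}|s_\perp|^q\le2\alpha^{2-2\iota(q-1)}|s_\perp|^q .
\]
The exponent $2-2\iota(q-1)$ equals $2-4/p=2\lambda$ in case (a) and $3-q>1$ in case (b), so it is at least $\lambda$ and $E_n\le2\varepsilon^\lambda|s_\perp|^q$. By \eqref{eq:price} and $S\ge0.95$, $|s_\perp|^q\le C[Q(s,w)-Q(0,w)]$.
\end{proof}

The hypothesis $p>q$ enters through $\lambda>0$. For $p=q=2$ both formulas for $\lambda$ give $0$, so $\eta=1$; then the absorption in (ii) and the gain $\varepsilon^\lambda$ in (iii) are lost, and $\int\eta=\infty$.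

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The space $X$ has the required properties by Proposition~\ref{prop:norm}, and $\overline{M_1+M_2}=X$ by Section~\ref{sec:mechanism}, so $P_{\overline M}x=x$. We show that for $\varepsilon$ small the iterates starting from $x=(0,e(0))$ do not converge.

\emph{Every index is admissible.} Let $\Psi(t)=\int_{-\infty}^t\eta(\tau)\,d\tau$, so $0\le\Psi\le C\varepsilon^\lambda$ by \eqref{eq:alpha}. Suppose that $0,\dots,N-1$ are admissible; then $v_N\in K$ by Lemma~\ref{lem:apriori}. Let $n<N$. Between $t_n$ and $t_{n+1}$ the function $\eta$ is within a factor $2$ of $\eta(t_{n+1})$, since $|\Delta_n|\le1$. In a good step $\Delta_n>0$, because $E_n>0$, and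
\[
\Psi(t_{n+1})-\Psi(t_n)\ge\tfrac12\eta(t_{n+1})\Delta_n\ge cE_n .
\]
In a bad step $\Psi(t_{n+1})-\Psi(t_n)\ge-\max(-\Delta_n,0)\ge-CE_n$, because $\eta\le1$. By Lemma~\ref{lem:goodbad}(iii) and the energy inequality \eqref{eq:energy}, the sum of $E_n$ over the bad steps $n<N$ is at most $C\varepsilon^\lambda$. Adding the increments of $\Psi$,
\[
c\sum_{n<N,\ \mathrm{good}}E_n\le\Psi(t_N)-\Psi(t_0)+C\sum_{n<N,\ \mathrm{bad}}E_n\le C\varepsilon^\lambda .
\]
So $\sum_{n<N}E_n\le C\varepsilon^\lambda$, and Lemma~\ref{lem:goodbad}(i) with $o_0=0$ gives $|o_N|\le C\varepsilon^\lambda$, where $C$ does not depend on $N$. Fix $\varepsilon$ so small that the lemmas of Sections~\ref{sec:step} and~\ref{sec:sum} apply and this bound is at most $r_0$. Then $N$ is admissible. By induction every $n$ is admissible, and $\sum_nE_n<\infty$.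

\emph{The position escapes.} Since $\alpha(t_{n+1})^4\le E_n\to0$ and $\varepsilon$ is now fixed, $|t_n|\to\infty$. Good steps move forward and bad steps move backward by at most $CE_n$, so $t_n\ge-C\sum_iE_i$, and $t_n\to+\infty$.

\emph{No convergence.} If $(x_n)$ converged, then $x_{2n+1}=(0,v_n)$ would give $v_n\to v_\infty$ in $H$, with $|v_\infty|\ge1-r_0$ because $|v_n|\ge|e(t_n)|-|o_n|$. But $\langle v_\infty,e(t_n)\rangle\to0$, so
\[
|v_\infty|^2=\lim_n\langle v_\infty,e(t_n)+o_n\rangle\le r_0|v_\infty| ,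
\]
and $|v_\infty|\le r_0<1-r_0$, a contradiction. Hence neither $(x_n)$ nor $(y_n)=(x-x_n)$ converges.

For $r>2$ take $M_3=\dots=M_r=\{0\}$. Then $I-P_{M_j}=I$ for $j\ge3$, the sum $M$ is unchanged, and the new sequence is the old one with each term $x_{2n+2}$ repeated; it does not converge either.
\end{proof}

\begin{thebibliography}{1}

\bibitem{alt}
\emph{The alternating algorithm in a uniformly convex and uniformly smooth Banach space},
\texttt{https://pinkus.net.technion.ac.il/files/2021/02/alternatingalgor.pdf}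

\end{thebibliography}
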